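# Poles of $dx\wedge dy/(y^2-x^3)$ and projective modules over $A[X,T]$

Rings are commutative with identity. A domain is called quasi-local if it has exactly one maximal ideal. For a ring $R$, $\mathcal P(R)$ is the class of finitely generated projective $R$-modules.

## 1. The divisors along which $dx\wedge dy/(y^2-x^3)$ has a pole

Let $k$ be an algebraically closed field of any characteristic, and put $R=k[x,y]$, $K=k(x,y)$, $f=y^2-x^3$. Let $o$ be the origin of $\mathbb A^2=\operatorname{Spec}R$. Everything in the main construction is governed by one rational 2-form: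
$$\omega=\frac{dx\wedge dy}{f}.$$
On the plane it has a simple pole along the cusp $\{f=0\}$ and no other pole. If we blow up points over $o$, new curves appear, and $\omega$ may have a pole along some of them. We collect all of these.

**Definition (models, the set $\mathcal D$, the number $j(v)$).** A *model* is a finite (possibly empty) composition $\pi:Y\to\mathbb A^2$ of blow-ups of closed points lying over $o$. An *exceptional curve* of $Y$ is a prime curve $E\subset Y$ with $\pi(E)=o$; its valuation is $\operatorname{ord}_E$. The set of all valuations obtained in this way, on all models, is $\mathcal D$. For $v=\operatorname{ord}_E\in\mathcal D$ let $j(v)=j(E)$ be the coefficient of $E$ in the divisor of $\pi^*(dx\wedge dy)$ on $Y$. It is the order of $dx\wedge dy$ in $\Omega^2_{\mathcal O_v/k}\cong\mathcal O_v$, so it depends only on $v$ and not on the model.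

For $v\in\mathcal D$ we have $v\ge0$ on $R$ and $v(x),v(y),v(f)>0$, since $E$ lies over $o$. The order of $\omega$ along $E$ is $j(v)-v(f)$.

These numbers can be computed by hand. Let $Y'\to Y$ be the blow-up of a point $p$ over $o$, with new curve $E$, and let $E_1,E_2,\dots$ be the exceptional curves of $Y$. For $0\ne b\in R$ let $\Gamma\subset Y$ be the strict transform of $\operatorname{div}(b)$, counted with multiplicities. Then
$$j(E)=1+\sum_{E_i\ni p}j(E_i),\tag{1}$$
$$\operatorname{ord}_E(b)=\operatorname{mult}_p(\Gamma)+\sum_{E_i\ni p}\operatorname{ord}_{E_i}(b).\tag{2}$$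
Indeed, the order of a function along $E$ is the multiplicity at $p$ of its divisor, here $\Gamma+\sum\operatorname{ord}_{E_i}(b)E_i$, and each $E_i$ is smooth, so it has multiplicity one at its points. This gives (2). For (1), take local coordinates $u,w$ at $p$ and the chart $w=uw'$, where $E=\{u=0\}$. There $du\wedge dw=u\,du\wedge dw'$, so a form with divisor $\Delta$ on $Y$ has divisor equal to the pullback of $\Delta$ plus $E$, and the coefficient of $E$ in the pullback of $\Delta$ is $\operatorname{mult}_p\Delta$.

**Example.** Blow up $o$ to get $E_1$. In the chart $y=xu$ we have $f=x^2(u^2-x)$. Blow up $x=u=0$ to get $E_2$. In the chart $x=ux'$ the strict transform of the cusp is $u=x'$, where $E_2=\{u=0\}$ and $E_1=\{x'=0\}$; so it passes through $E_1\cap E_2$. Blow up that point to get $E_3$.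

| curve | point blown up | $j$ | $\operatorname{ord}(f)$ | order of $\omega$ |
|---|---|---|---|---|
| $E_1$ | $o$ | $1$ | $2$ | $-1$ |
| $E_2$ | $x=u=0$ on $E_1$ | $2$ | $3$ | $-1$ |
| $E_3$ | $E_1\cap E_2$ | $4$ | $6$ | $-2$ |
| $E_4$ | a point of $E_3$ off $E_1$, $E_2$ and the cusp | $5$ | $6$ | $-1$ |
| $E_5$ | a point of $E_4$ off $E_3$ | $6$ | $6$ | $0$ |
| $E_5'$ | the point $E_3\cap E_4$ | $10$ | $12$ | $-2$ |
| $E_2'$ | a point of $E_1$ other than $x=u=0$ | $2$ | $2$ | $0$ |

So $\omega$ has poles along infinitely many divisors (one $E_4$ for each general point of $E_3$), but not along all.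

**Definition (the set $S$ and the rings $A$ and $B$).** Let $v_0$ be the valuation of the prime $f$ of $R$. Put
$$S'=\{v\in\mathcal D: j(v)<v(f)\},\qquad S=S'\cup\{v_0\}.$$
These are $v_0$ together with the $v\in\mathcal D$ along which $\omega$ has a pole. Put
$$\mathcal O_S=\{h\in K: v(h)\ge0\ \ \forall v\in S\},\qquad M=\sqrt{f\mathcal O_S}=\{h\in K:\exists\,n\ge1,\ v(h^n)\ge v(f)\ \ \forall v\in S\},$$
$$A=k+M,\qquad B=R+M.\tag{3}$$

We shall see that $A$ is a quasi-local domain of Krull dimension one, that it is integrally closed, and that over $A[X,T]$ there is a projective module of rank $2$ that is not even stably free. The next section explains which question this answers.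

## 2. Extended modules and $(2,3)$-closed domains

**Definition (Property (1)).** A domain $A$ satisfies Property (1) if for every $n\ge0$ and indeterminates $\underline X=\{X_1,\dots,X_n\}$, every $P\in\mathcal P(A[\underline X])$ is *extended from $A$*, that is, $P\cong A[\underline X]\otimes_AP_0$ for some $A$-module $P_0$.

If $P$ is extended then $P_0\cong P/(\underline X)P$ is finitely generated projective over $A$. When $A$ is quasi-local, $P_0$ is then free. So for quasi-local $A$ "extended" means "free".

**Definition ($(2,3)$-closed).** A domain $A$ with quotient field $K$ is $(2,3)$-closed if for every $x\in K$, $x^2\in A$ and $x^3\in A$ imply $x\in A$.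

**Examples.** Every integrally closed domain is $(2,3)$-closed. The cusp ring
$$D=R/fR\cong k[s^2,s^3],\qquad x\mapsto s^2,\ y\mapsto s^3,$$
is not: take $x=s$. The ring $\mathbb R+t\,\mathbb C[[t]]$ is $(2,3)$-closed but not integrally closed. Its quotient field is $\mathbb C((t))$, because $i=(it)/t$. If $z^2,z^3$ lie in it, then $z\in\mathbb C[[t]]$, and the constant term $c$ satisfies $c^2,c^3\in\mathbb R$, so $c=0$ or $c=c^3/c^2\in\mathbb R$. But $i$ is integral over it.

**Conjecture A.** Let $A$ be a quasi-local domain of Krull dimension one. Then $A$ satisfies Property (1) if (and only if) $A$ is $(2,3)$-closed.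

Two cases are immediate. For $n=0$ there is nothing to show, since projectives over a quasi-local ring are free. If $A$ is a discrete valuation ring, Property (1) is the Quillen–Suslin theorem (fact F4 below). The "only if" direction is known, and Lemma 4 below gives a computation that proves it. For the "if" direction the results are as follows.

**Theorem 1.** Let $k$ be an algebraically closed field. There is a quasi-local domain $A$ of Krull dimension one, with residue field $k$ and quotient field $k(x,y)$, which is $(2,3)$-closed (indeed integrally closed), and a finitely generated projective $A[X,T]$-module of rank $2$ which is not stably free. Hence for every $n\ge2$ not all $P\in\mathcal P(A[X_1,\dots,X_n])$ are extended from $A$, and Conjecture A is false.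

**Theorem 2.** If $A$ is a $(2,3)$-closed quasi-local domain of dimension one, then every $P\in\mathcal P(A[X])$ is free.

**Theorem 3.** Let $(A,M)$ be a $(2,3)$-closed quasi-local domain of dimension one with $\operatorname{ht}M[X_1,\dots,X_n]=1$ for all $n$. Then $A$ satisfies Property (1). The height hypothesis holds if $\dim A[X_1,\dots,X_n]=n+1$ for all $n$ (e.g. $A$ Noetherian), and also if the integral closure of $A$ is Prüfer.

So two is the smallest number of variables in which the "if" direction can fail, and by Theorem 3 the ring of Theorem 1 must have $\operatorname{ht}M[X_1,\dots,X_n]>1$ for some $n$. The ring $\mathbb R+t\,\mathbb C[[t]]$ is a case of Theorem 3: its integral closure $\mathbb C[[t]]$ is a discrete valuation ring, hence Prüfer.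

## 3. Textbook theorems that the proofs rest on

A reduced ring $C$ is *seminormal* if whenever $b^3=c^2$ in $C$ there is $d\in C$ with $b=d^2$, $c=d^3$. A domain is seminormal if and only if it is $(2,3)$-closed. Suppose $C$ is $(2,3)$-closed and $b^3=c^2$. If $b\ne0$, then $d=c/b$ has $d^2=c^2/b^2=b$ and $d^3=c\cdot c^2/b^3=c$, so $d\in C$; if $b=0$, take $d=0$. Conversely, if $C$ is seminormal and $0\ne x\in\operatorname{Frac}C$ has $x^2,x^3\in C$, then $(x^2)^3=(x^3)^2$ gives $d\in C$ with $d^2=x^2$, $d^3=x^3$, so $x=x^3/x^2=d\in C$.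

**F1 (Swan, *On seminormality*, J. Algebra 67 (1980), Thm. 1; for domains also Gilmer–Heitmann, Brewer–Costa).** For a reduced ring $C$, $\operatorname{Pic}C\to\operatorname{Pic}C[X_1,\dots,X_n]$ is an isomorphism for all $n$ if and only if $C$ is seminormal.

**F2 (Milnor patching).** Let $C=C_1\times_{C_0}C_2$ with $C_1\to C_0$ surjective, and $g\in GL_n(C_0)$. Then $P(g)=\{(u,w)\in C_1^n\times C_2^n: g\bar u=\bar w\}$ is a finitely generated projective $C$-module of rank $n$, and $C_i\otimes_CP(g)\to C_i^n$ is an isomorphism for $i=1,2$.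

Consequently an isomorphism $P(g)\cong C^n=P(I)$ amounts to $\beta\in GL_n(C_1)$ and $\alpha\in GL_n(C_2)$ acting by $(u,w)\mapsto(\beta u,\alpha w)$. It maps $P(g)$ to $P(I)$ exactly when $\bar\beta\bar u=\bar\alpha\bar w=\bar\alpha g\bar u$, i.e. $\bar\beta=\bar\alpha g$. So $P(g)$ is free of rank $n$ if and only if $g=\bar\alpha^{-1}\bar\beta$ for some such $\alpha,\beta$.

**F3 (Bass).** For each ring $C$ there is a homomorphism $\partial:K_1(C[X,X^{-1}])\to K_0(C)$, natural in $C$, sending the class of multiplication by $X$ on $P[X,X^{-1}]$ to $[P]$, and classes coming from $K_1(C)$ to $0$.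

We also use the natural homomorphism $\det:K_0(C)\to\operatorname{Pic}C$ (top exterior power).

**F4 (Quillen–Suslin).** Over a PID $V$, all modules in $\mathcal P(V[X_1,\dots,X_m])$ are free.

**F5 (Quillen patching).** A finitely presented $C[X_1,\dots,X_m]$-module that is extended over $C_{\mathfrak n}$ for each maximal ideal $\mathfrak n$ of $C$ is extended from $C$.

**F6 (affine Horrocks).** Let $C\langle X\rangle$ be $C[X]$ localized at the monic polynomials. If $P\in\mathcal P(C[X])$ and $P\otimes C\langle X\rangle$ is extended from $C$, then $P$ is extended from $C$.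

**F7 (blow-ups; Hartshorne, Ch. V.3).** Let $\sigma:Y'\to Y$ be the blow-up of a point $p$ of a smooth surface, with exceptional curve $E\cong\mathbb P^1$. Let $\Gamma,\Delta$ be effective divisors with strict transforms $\Gamma',\Delta'$. Near $E$: $\sigma^*\Gamma=\Gamma'+(\operatorname{mult}_p\Gamma)E$; $\Gamma'\cdot E=\operatorname{mult}_p\Gamma$; and if $\Gamma,\Delta$ have no common component through $p$, then $\sum_{q\in E}(\Gamma'\cdot\Delta')_q=(\Gamma\cdot\Delta)_p-\operatorname{mult}_p\Gamma\operatorname{mult}_p\Delta$. If $E$ is not a component of $\Gamma'$, then $\operatorname{mult}_q\Gamma'\le(\Gamma'\cdot E)_q$ for $q\in E$. Moreover $\mathcal O_E(E)\cong\mathcal O_{\mathbb P^1}(-1)$, $\sigma_*\mathcal O_{Y'}=\mathcal O_Y$, $R^1\sigma_*\mathcal O_{Y'}=0$ and $\Omega^2_{Y'}=\sigma^*\Omega^2_Y(E)$.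

## 4. A rank-one module over the cusp and a matrix in $SL_2(D[X,T])$

Let $C$ be a domain and $x\in\operatorname{Frac}C$ with $x^2,x^3\in C$. In $C[x][T]$ put
$$a_1=1+xT,\quad a_2=x^2T^2,\quad b_1=(1-xT)(1+x^2T^2),\quad b_2=x^2T^2 .$$
Then $a_1b_1+a_2b_2=(1-x^4T^4)+x^4T^4=1$. Let $e=e^{(x)}$ be the matrix with entries $b_ia_j$:
$$e=\begin{pmatrix}1-x^4T^4& x^2T^2-x^3T^3+x^4T^4-x^5T^5\\ x^2T^2+x^3T^3& x^4T^4\end{pmatrix}.\tag{4}$$
Only powers $x^2,\dots,x^5$ occur, so $e\in M_2(C[T])$, although $a_1,b_1$ need not lie in $C[T]$. Since $a\cdot b=1$,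
$$e^2=e,\qquad \operatorname{tr}e=1,\qquad\det e=0,\qquad e|_{T=0}=e_0:=\operatorname{diag}(1,0).$$
For a column $w\in C[T]^2$ we have $ew=b\,(a\cdot w)$. So $\operatorname{im}e\cong L:=a_1C[T]+a_2C[T]$, a projective module of rank one, and $L/TL\cong\operatorname{im}e_0\cong C$.

**Lemma 4.** If $x\notin C$, then $L$ is not free, and hence not extended from $C$.

*Proof.* Suppose $L=hC[T]$. Then $h\,C[x][T]=L\,C[x][T]$ contains $a_1b_1+a_2b_2=1$, so $h$ is a unit of $C[x][T]$. As $C[x]$ is a domain, $h\in C[x]^*$. Elements of $L$ have values in $C$ at $T=0$, so $h\in C$. From $1+xT\in hC[T]$ we get $h^{-1}\in C$ and $h^{-1}x\in C$, hence $x\in C$, a contradiction. If $L$ were extended, $L\cong C[T]\otimes_CL_0$, then $L_0\cong L/TL\cong C$ and $L$ would be free. $\square$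

This proves the "only if" half of Conjecture A. For the "if" half we take $C=D$, $x=s$ and hide the bad module $L$ inside a rank-two module over another ring. From now on $e$, $L$ refer to $D$ and $s$. Put $\delta=e-e_0$; by (4) its entries lie in $T^2D[T]$. Let
$$g(X,T)=\bigl(I+(X-1)e\bigr)\operatorname{diag}(X^{-1},1)=I+(X-1)\,\delta(T)\operatorname{diag}(X^{-1},1),\tag{5}$$
where the second form uses $I+(X-1)e_0=\operatorname{diag}(X,1)$. Since $\det(I+(X-1)e)=1+(X-1)\operatorname{tr}e+(X-1)^2\det e=X$, we have $\det g=1$. The matrix $g$ has $X^{-1}$ in it, but $\delta(XT)$ is divisible by $X^2$, so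
$$g_1(X,T):=g(X,XT)\in SL_2(D[X,T]).\tag{6}$$

## 5. The square $A=B\times_Dk$ and the module $P$

For this section and the next, let $S'$ be *any* subset of $\mathcal D$, put $S=S'\cup\{v_0\}$, and define $\mathcal O_S,M,A,B$ by (3). This lets us see what the choice of $S'$ must achieve. The residue field of $v_0$ is $\operatorname{Frac}D=k(s)$, with $s$ the class of $y/x$; we write $\bar z$ for the residue of $z\in\mathcal O_{v_0}$.

**Lemma 5.** For any $S'\subseteq\mathcal D$:

1. $M$ is a radical ideal of $\mathcal O_S$ (if $z\in\mathcal O_S$ and $z^n\in M$, then $z\in M$), and $v(m)>0$ for $m\in M$, $v\in S$. In particular $1\notin M$.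
2. $A$ is a quasi-local domain with maximal ideal $M$, residue field $k$ and quotient field $K$, and it is $(2,3)$-closed.
3. The residue map at $v_0$ induces $B/M\cong D$, and $A=B\times_Dk$.

*Proof.* (1) $M$ is the radical of an ideal of $\mathcal O_S$. If $v(m^n)\ge v(f)>0$, then $v(m)>0$.

(2) Clearly $A/M=k$. Let $u=c+m$ with $c\in k^*$, $m\in M$. Then $v(u)=0$ for all $v\in S$, so $u^{-1}\in\mathcal O_S$, and $u^{-1}=c^{-1}-c^{-1}u^{-1}m\in k+M$ (multiply by $u$ to check). So every element outside $M$ is a unit. Since $R\subseteq\mathcal O_S$, we have $fR\subseteq M$, so each $r\in R$ is $(rf)/f$ with numerator and denominator in $A$; thus $\operatorname{Frac}A=K$. Let $z\in K$ with $z^2,z^3\in A$. If $z^2\in M$, then $v(z)>0$ on $S$, so $z\in\mathcal O_S$, and $z\in M$ because $M$ is radical. Otherwise $z^2$ is a unit of $A$ and $z=z^3/z^2\in A$.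

(3) The residue map at $v_0$ kills $M$ by (1), and maps $B=R+M$ onto the image $D$ of $R$. If $r+m$ ($r\in R$, $m\in M$) maps to $0$, then $f\mid r$ in $R$, so $r\in fR\subseteq M$ and $r+m\in M$. Hence $B/M=D$. An element of $B$ with residue $c\in k$ differs from $c$ by an element of $M$; so the elements of $B$ with residue in $k$ are exactly those of $k+M=A$. $\square$

So $A$ is quasi-local and $(2,3)$-closed whatever $S'$ is. By (3), $A[X,T]=B[X,T]\times_{D[X,T]}k[X,T]$ with $B[X,T]\to D[X,T]$ surjective, and by F2
$$P=\{(u,w)\in B[X,T]^2\times k[X,T]^2:\ g_1\bar u=\bar w\}\tag{7}$$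
is a finitely generated projective $A[X,T]$-module of rank $2$.

**Proposition 6.** If every rank-one projective $B[T]$-module is extended from $B$, then $P$ is not stably free.

*Proof.* Suppose $P\oplus A[X,T]^m$ is free.

**Step 1: turn freeness into a factorization.** $P\oplus A[X,T]^m$ is the module patched by $g_1\oplus I_m$, so F2 gives
$$g_1\oplus I_m=\kappa\,\bar\beta,\qquad\kappa\in GL_{m+2}(k[X,T]),\ \ \beta\in GL_{m+2}(B[X,T]).$$

**Step 2: undo the substitution $T\mapsto XT$.** We want $g$ back, because $g$ contains "multiplication by $X$ on $\operatorname{im}e$". Pass to $D[T][X,X^{-1}]$. The automorphisms $T\mapsto X^{-1}T$ of $C[T][X,X^{-1}]$ over $C[X,X^{-1}]$, for $C=k,B,D$, are compatible, and $g_1(X,X^{-1}T)=g(X,T)$. So in $K_1(D[T][X,X^{-1}])$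
$$[g]=[\kappa']+[\bar\beta'],$$
with $\kappa'$ invertible over $k[T][X,X^{-1}]$ and $\beta'$ invertible over $B[T][X,X^{-1}]$.

**Step 3: apply $\partial$ to recover $L$.** The matrix $I+(X-1)e$ is multiplication by $X$ on $(\operatorname{im}e)[X,X^{-1}]$ and the identity on $(\ker e)[X,X^{-1}]$, so $\partial$ sends its class to $[L]$. It sends $[\operatorname{diag}(X^{-1},1)]$ to $-[D[T]]$. By naturality of $\partial$ for $k[T]\to D[T]$ and $B[T]\to D[T]$,
$$[L]-[D[T]]=\partial[g]\in\operatorname{im}K_0(k[T])+\operatorname{im}K_0(B[T])\subseteq K_0(D[T]).$$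

**Step 4: take determinants.** Apply $\det:K_0\to\operatorname{Pic}$. As $\operatorname{Pic}k[T]=0$, we get $L\cong D[T]\otimes_{B[T]}N$ with $N\in\operatorname{Pic}B[T]$. By hypothesis $N$ is extended from $B$, so $L\cong D[T]\otimes_DL_0$ for some $L_0\in\operatorname{Pic}D$. This contradicts Lemma 4. $\square$

By F1 the hypothesis of Proposition 6 holds if $B$ is $(2,3)$-closed. So the task is to choose $S'$ such that

1. $\dim A=1$, and
2. $B$ is $(2,3)$-closed.

## 6. Finitely many valuations, and all of them

The first sensible choice is a finite set $S'$, for instance $S'=\emptyset$, where $A=k+f\mathcal O_{v_0}$. The dimension causes no trouble: the only input in Section 7 is a bound $v(b)\le C_bv(f)$ for all $v\in S$, which is trivial for finite $S$. But (ii) breaks, and with it the module.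

**Proposition 7.** If $S'$ is finite, then $B$ is not $(2,3)$-closed, and $P$ is free.

*Proof.* For finite $S$ we have $M=\{h\in K: v(h)>0\ \forall v\in S\}$, as one exponent $n$ can serve all $v$. The valuations in $S$ are finitely many distinct discrete rank-one valuations, so by the approximation theorem there is $z\in K$ with $v_0(z-y/x)>0$ and $v(z)>0$ for all $v\in S'$. Thus $z\in\mathcal O_S$ and $\bar z=s$. At $v_0$ the residues of $z^2-x$ and $z^3-y$ are $s^2-s^2=0$ and $s^3-s^3=0$; at $v\in S'$ we have $v(z),v(x),v(y)>0$. So $z^2-x,\ z^3-y\in M$, and $z^2,z^3\in B$. But $z\notin B$, because the residues at $v_0$ of elements of $B$ lie in $D\not\ni s$.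

Now $e$ lifts to $\tilde e=e^{(z)}\in M_2(B[T])$ by (4). The computation that led to (6) applies to $\tilde e$ and gives a lift $\tilde g_1\in SL_2(B[X,T])$ of $g_1$. So $g_1=\bar\alpha^{-1}\bar\beta$ with $\alpha=I$, $\beta=\tilde g_1$, and $P$ is free by F2. $\square$

What breaks is visible: *there is $z\in\mathcal O_S$ with residue $s$ at $v_0$ and residue in $k$ at every $v\in S'$.* To exclude such $z$ we need infinitely many valuations.

The opposite extreme $S'=\mathcal D$ violates (i). For $i\ge1$ let $v_i\in\mathcal D$ come from blowing up $i$ times the point over $o$ on the strict transform of the line $y=0$. On the chart $y=x^iu_i$ it is the order in $x$, so $v_i(x)=1$, $v_i(y)=i$, and $v_i(f)=\operatorname{ord}_x(x^{2i}u_i^2-x^3)=3$ for $i\ge2$. Suppose $\dim A=1$. As $0\ne yf\in M$, the only prime containing $yf$ is $M\ni f$, so $f^N\in yfA$ for some $N\ge1$ and $f^{N-1}/y\in\mathcal O_S$. But $v_i(f^{N-1}/y)=3(N-1)-i<0$ for large $i$, a contradiction. Hence $\dim A>1$.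

So $S'$ must be large enough to forbid the elements $z$, yet small enough that $v(f)$ controls $v(b)$ for every $b$. The condition $j(v)<v(f)$ does both. It gives an upper bound because $v(b)$ is at most a constant times $j(v)$ (Lemma 8). It forbids $z$ because it says that $\omega$ has a pole: the polar part of $z\omega$ can be compared with that of a global form $\beta\omega$, with $\beta$ regular near $o$, and this forces $\bar z=\bar\beta$ on the cusp (Lemma 13). In the sequence above $j(v_i)=i$ by (1), so the condition $j<v(f)$ keeps only $v_1$ (with $1<2$) and $v_2$ (with $2<3$).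

## 7. Bounding $v(b)$ by $v(f)$, and the dimension of $A$

From now on $S'=\{v\in\mathcal D:j(v)<v(f)\}$ as in Section 1.

**Lemma 8.** Let $0\ne b\in R$ and $\mu=\operatorname{mult}_o(b)$. Then $v(b)\le\mu\,j(v)$ for all $v\in\mathcal D$. Hence there is a constant $C_b$ with $v(b)\le C_bv(f)$ for all $v\in S$.

*Proof.* Let $Y_i\to Y_{i-1}$ be the blow-up of $p_i$, with exceptional curve $E_i$ and $Y_0=\mathbb A^2$; strict transforms of $E_i$ are again called $E_i$. Let $\Gamma_0=\operatorname{div}(b)$ and let $\Gamma_i\subset Y_i$ be its strict transform.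

**Step 1: multiplicities do not grow.** For $q\in E_i$, by F7,
$$\operatorname{mult}_q\Gamma_i\le(\Gamma_i\cdot E_i)_q\le\Gamma_i\cdot E_i=\operatorname{mult}_{p_i}\Gamma_{i-1},$$
and away from $E_i$ nothing changes. By induction all multiplicities of $\Gamma_i$ at points over $o$ are $\le\mu$.

**Step 2: compare the recursions (1) and (2).** If $\operatorname{ord}_{E_l}(b)\le\mu\,j(E_l)$ for all $l<i$, then
$$\operatorname{ord}_{E_i}(b)=\operatorname{mult}_{p_i}(\Gamma_{i-1})+\sum_{l<i,\ p_i\in E_l}\operatorname{ord}_{E_l}(b)\le\mu\Bigl(1+\sum_{l<i,\ p_i\in E_l}j(E_l)\Bigr)=\mu\,j(E_i).$$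

**Step 3: pass to $v(f)$.** For $v\in S'$ we get $v(b)\le\mu\,j(v)\le\mu\,v(f)$; and $v_0(f)=1$. Take $C_b=\max(\mu,v_0(b))$. $\square$

**Lemma 9.** (a) For every $h\in K$ there is $N\ge1$ with $f^Nh\in M$. (b) If $0\ne h\in K$ and $m\in M$, then $m^l\in hM$ for some $l\ge1$.

*Proof.* (a) Let $h=b/c\neq0$ with $b,c\in R$. For $N\ge C_c+1$ and all $v\in S$, $v(f^Nh)\ge Nv(f)-v(c)\ge(N-C_c)v(f)\ge v(f)$, so $f^Nh\in f\mathcal O_S\subseteq M$. (b) Let $m^n\in f\mathcal O_S$, and by (a) let $f^Nh^{-1}\in M$. Then $m^{nN}\in f^N\mathcal O_S=h\,(f^Nh^{-1})\mathcal O_S\subseteq hM$. $\square$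

**Proposition 10.** $A$ is a quasi-local domain of Krull dimension one with maximal ideal $M$, residue field $k$ and quotient field $K$, and it is $(2,3)$-closed.

*Proof.* By Lemma 5 only the dimension remains. Let $\mathfrak p\ne0$ be a prime of $A$ and $0\ne h\in\mathfrak p$. By Lemma 9(b) every $m\in M$ has a power in $hM\subseteq\mathfrak p$, so $\mathfrak p=M$. As $0\ne f\in M$, $\dim A=1$. $\square$

## 8. Resolving a rational function, and lifting polar parts

**Lemma 11.** Given $z\in K^*$ and a model $Y$, there is a model $Y'\to Y$, obtained by further blow-ups over $o$, such that $z$ is a morphism to $\mathbb P^1$ on a neighborhood of the fiber over $o$.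

*Proof.* At a closed point $p\in Y$ write $z=b/c$ with $b,c$ coprime in the factorial ring $\mathcal O_{Y,p}$, and put $i_p=\dim_k\mathcal O_{Y,p}/(b,c)<\infty$. Then $z$ is a morphism near $p$ if and only if $b$ or $c$ is a unit at $p$, i.e. $i_p=0$. The points with $i_p>0$ are those where the zero divisor and the polar divisor of $z$ meet. These divisors have no common component, so there are finitely many such points.

Let $p$ lie over $o$ with $i_p>0$ and blow it up, with exceptional curve $E$. Put $m=\min(\operatorname{mult}_pb,\operatorname{mult}_pc)\ge1$. At $q\in E$ let $t$ be a local equation of $E$. Then $b/t^m$, $c/t^m$ are regular with quotient $z$. They are coprime: $t$ is not a common factor by the choice of $m$, and any other common prime factor defines a curve through $q$ other than $E$, whose image would be a common component of $\operatorname{div}(b)$ and $\operatorname{div}(c)$ at $p$. So $i_q=\dim_k\mathcal O_q/(b/t^m,c/t^m)$.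

Exchanging $z$ and $1/z$ if necessary, let $\operatorname{mult}_pb=m$, and put $m'=\operatorname{mult}_pc\ge m$. Let $\Gamma=\operatorname{div}(b)$, $\Delta=\operatorname{div}(c)$ near $p$. Near $E$ the divisor of $b/t^m$ is $\Gamma'$, and that of $c/t^m$ is $\Delta'+(m'-m)E$. By F7
$$\sum_{q\in E}i_q=\Gamma'\cdot\Delta'+(m'-m)\,\Gamma'\cdot E=(\Gamma\cdot\Delta)_p-mm'+(m'-m)m=i_p-m^2<i_p.$$
At points off $E$ nothing changes. So the sum of the $i_p$ over points above $o$ drops strictly with each such blow-up, and the process stops. $\square$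

**Notation on a model $\pi:Y\to\mathbb A^2$.** $E_0$ is the strict transform of $\{f=0\}$, and $\mathcal E$ is the set of exceptional curves $E\subset Y$ with $\operatorname{ord}_E\in S'$. The map $E_0\to\{f=0\}$ is proper, quasi-finite and birational, hence finite birational. So the normalization of $E_0$ is that of the cusp, namely $\mathbb A^1_s$, and $E_0\cap\pi^{-1}(o)$ is a single point $q_0$, the image of $s=0$. Put
$$Z=E_0+\sum_{E\in\mathcal E}(\operatorname{ord}_Ef-j(E))E\ \ge0,\qquad\mathcal Q=\Omega^2_Y(Z)/\Omega^2_Y.$$
Over all exceptional $E$ we have $\operatorname{div}_Y(\omega)=-E_0+\sum_E(j(E)-\operatorname{ord}_Ef)E$. Coefficients of curves outside $\mathcal E$ are $\ge0$ by the definition of $S'$, so $\operatorname{div}(\omega)+Z\ge0$, that is, $\omega\in H^0(Y,\Omega^2_Y(Z))$. The sheaf $\mathcal Q$ of polar parts lives on $\operatorname{Supp}Z$, and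
$$\operatorname{Supp}Z\cap\pi^{-1}(o)=\bigcup\mathcal E\cup\{q_0\}.\tag{8}$$

**Lemma 12.** Let $W\ni o$ be an affine open subset of $\mathbb A^2$. Every section of $\mathcal Q$ over $\pi^{-1}(W)$ lifts to some $\theta\in H^0(\pi^{-1}(W),\Omega^2_Y(Z))$, and every such $\theta$ equals $\beta\omega$ with $\beta\in\mathcal O(W)$.

*Proof.* **Step 1: $R^1\pi_*\Omega^2_Y=0$.** This is the vanishing that makes lifting possible. For a one-point blow-up $\sigma:Y'\to Y''$ with exceptional curve $E$, apply $\sigma_*$ to
$$0\to\mathcal O_{Y'}\to\mathcal O_{Y'}(E)\to\mathcal O_{\mathbb P^1}(-1)\to0 .$$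
Since $H^0$ and $H^1$ of $\mathcal O_{\mathbb P^1}(-1)$ vanish, F7 gives $\sigma_*\mathcal O_{Y'}(E)=\mathcal O_{Y''}$ and $R^1\sigma_*\mathcal O_{Y'}(E)=0$. As $\Omega^2_{Y'}=\sigma^*\Omega^2_{Y''}(E)$, the projection formula gives $\sigma_*\Omega^2_{Y'}=\Omega^2_{Y''}$ and $R^1\sigma_*\Omega^2_{Y'}=0$. If $\pi=\pi''\sigma$, the exact sequence
$$0\to R^1\pi''_*(\sigma_*\Omega^2_{Y'})\to R^1\pi_*\Omega^2_{Y'}\to\pi''_*R^1\sigma_*\Omega^2_{Y'}$$
shows that vanishing for $Y''$ implies vanishing for $Y'$. Induct on the number of blow-ups.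

**Step 2: lift.** As $W$ is affine, $H^1(\pi^{-1}(W),\Omega^2_Y)=H^0(W,R^1\pi_*\Omega^2_Y)=0$. So $H^0(\pi^{-1}(W),\Omega^2_Y(Z))\to H^0(\pi^{-1}(W),\mathcal Q)$ is surjective.

**Step 3: identify $\theta$.** Over $W\setminus\{o\}$, $\pi$ is an isomorphism and $Z=\operatorname{div}(f)$. So $f\theta=\beta\,dx\wedge dy$ with $\beta\in\mathcal O(W\setminus\{o\})=\mathcal O(W)$, and $\theta=\beta\omega$. $\square$

## 9. $B$ is $(2,3)$-closed

Note that $R_{(x,y)}\subset\mathcal O_{v_0}$, as $f\in(x,y)$; so $R_{(x,y)}\to k(s)$ is defined.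

**Lemma 13.** Let $z\in\mathcal O_S$ be such that its residue class at every $v\in S'$ lies in $k$ and its residue $\bar z\in k(s)$ at $v_0$ is regular at $s=0$. Then $\bar z$ lies in the image of $R_{(x,y)}\to k(s)$. In particular the Taylor expansion of $\bar z$ at $s=0$ has no $s^1$-term.

*Proof.* We may assume $z\ne0$.

**Step 1: make $z$ regular where $\omega$ has poles over $o$.** By Lemma 11 choose a model $Y$ on which $z$ is a morphism to $\mathbb P^1$ near $\pi^{-1}(o)$. For $E\in\mathcal E$ the generic value of $z|_E$ lies in $k$, so the morphism $z|_E$ is a finite constant, and $z$ is regular at every point of $E$. Pulled back to $\mathbb A^1_s$, $z|_{E_0}$ is $\bar z$, which is regular at $s=0$; so $z(q_0)\ne\infty$ and $z$ is regular at $q_0$. Thus $z$ is regular on an open set $U\supset\operatorname{Supp}Z\cap\pi^{-1}(o)$, by (8).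

**Step 2: shrink the base.** The set $\pi(\operatorname{Supp}Z\setminus U)$ is closed, since $\pi$ is proper, and does not contain $o$. Let $W\ni o$ be an affine open set avoiding it. Then $\operatorname{Supp}Z\cap\pi^{-1}(W)\subset U$.

**Step 3: lift the polar part of $z\omega$.** On $U\cap\pi^{-1}(W)$, $z\omega$ is a section of $\Omega^2_Y(Z)$. Its class in $\mathcal Q$ and the zero section on $\pi^{-1}(W)\setminus\operatorname{Supp}Z$ agree on the overlap, where $\mathcal Q=0$, and the two open sets cover $\pi^{-1}(W)$. So they define a section of $\mathcal Q$ over $\pi^{-1}(W)$. By Lemma 12 it lifts to $\theta=\beta\omega$ with $\beta\in\mathcal O(W)\subset R_{(x,y)}$.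

**Step 4: read off the result on the cusp.** The generic point of $E_0$ lies in $U\cap\pi^{-1}(W)$, because $q_0$ does. There $\theta-z\omega\in\Omega^2_Y$, and $dx\wedge dy$ generates $\Omega^2_Y$, so $(\beta-z)/f\in\mathcal O_{v_0}$. Hence $\bar z=\bar\beta$.

**Step 5: the Taylor expansion.** Images of elements of $R_{(x,y)}$ are $p/q$ with $p,q\in k[s^2,s^3]$, $q(0)\ne0$. They lie in $k[[s^2,s^3]]$, the ring of series without $s^1$-term, which contains the inverses of its elements with nonzero constant term. $\square$

**Proposition 14.** $B$ is $(2,3)$-closed. Hence, by F1, every rank-one projective $B[T]$-module is extended from $B$.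

*Proof.* Let $z\in K$ with $z^2,z^3\in B\subseteq\mathcal O_S$. Then $z\in\mathcal O_S$.

**Step 1: check the hypotheses of Lemma 13.** For $v\in S'$ the image of $B=R+M$ in the residue field is $k$, because $v(x),v(y)>0$ and $v>0$ on $M$. So the residue of $z$ has its square in $k$, and lies in $k$ because $k$ is algebraically closed. At $v_0$, $\bar z^2\in D\subset k[s]$, so $\bar z\in k(s)$ is integral over $k[s]$, hence $\bar z\in k[s]$.

**Step 2: $\bar z\in D$.** By Lemma 13 the polynomial $\bar z$ has no $s^1$-term, so $\bar z\in k[s^2,s^3]=D$. Choose $r\in R$ with image $\bar z$.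

**Step 3: $z-r\in M$.** The elements $z^2-r^2$ and $z^3-r^3$ of $B$ map to $0$ in $D=B/M$, so they lie in $M$. Modulo the ideal $M$ of $\mathcal O_S$ we have $z^2\equiv r^2$, $z^3\equiv r^3$, so $z^2r\equiv r^3$ and $zr^2\equiv z\cdot z^2=z^3\equiv r^3$, and
$$(z-r)^3=z^3-3z^2r+3zr^2-r^3\equiv r^3-3r^3+3r^3-r^3=0.$$
As $M$ is radical, $z-r\in M$ and $z\in B$. $\square$

**Proof of Theorem 1, except integral closedness.** By Proposition 10, $A$ is a $(2,3)$-closed quasi-local domain of dimension one with residue field $k$ and quotient field $k(x,y)$. By Propositions 6 and 14, the rank-two module $P$ of (7) is not stably free. For $n\ge2$ the module $P\otimes_{A[X,T]}A[X,T,X_3,\dots,X_n]$ is not stably free either: setting $X_3=\dots=X_n=0$ would make $P$ stably free. Since $A$ is quasi-local, modules extended from $A$ are free, so these modules are not extended. Conjecture A is false. $\square$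

## 10. $A$ is integrally closed

**Lemma 15.** For every model $Y$, the set $\bigcup\mathcal E\cup\{q_0\}$ is connected.

*Proof.* Otherwise it equals $F_1\sqcup F_2$ with both closed, $q_0\in F_1$, $F_2\ne\emptyset$. Each curve in $\mathcal E$ is connected, so $F_2$ is a union of curves in $\mathcal E$. Also $E_0\cap F_2=\emptyset$, because $E_0\cap\pi^{-1}(o)=\{q_0\}$. So $\operatorname{Supp}Z=(F_1\cup E_0)\sqcup F_2$ with both parts closed. Take the section of $\mathcal Q$ over $Y$ that is the class of $\omega$ near $F_2$ and $0$ near $F_1\cup E_0$. Lift it by Lemma 12 with $W=\mathbb A^2$ to $\theta=\beta\omega$, $\beta\in R$. At the generic point of $E_0$, $\theta\in\Omega^2_Y$, so $\beta/f\in\mathcal O_{v_0}$ and $f\mid\beta$. Then $\theta=(\beta/f)\,dx\wedge dy$ is a section of $\Omega^2_Y$ everywhere. As $\theta$ and $\omega$ have the same class near $F_2$, $\omega\in\Omega^2_Y$ near $F_2$. This contradicts $\operatorname{ord}_E\omega=j(E)-\operatorname{ord}_Ef<0$ for $E\subseteq F_2$. $\square$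

**Proposition 16.** $A$ is integrally closed.

*Proof.* Let $0\ne z\in K$ be integral over $A=k+M$.

**Step 1: all residues of $z$ are the same constant.** We have $v(z)\ge0$ for $v\in S$, and the residue of $z$ at $v$ is algebraic over $k$, the image of $A$; so it lies in $k$. Let $c$ be the residue at $v_0$. Given $\operatorname{ord}_E\in S'$, choose a model on which $E$ appears and, by Lemma 11, on which $z$ is a morphism to $\mathbb P^1$ near $\pi^{-1}(o)$. Then $z$ is a finite constant on each curve of $\mathcal E$, and $z(q_0)=c$ since $z|_{E_0}=c$. In $\bigcup\mathcal E\cup\{q_0\}$ the points with $z=c$ form a closed set containing $q_0$, and those with $z\ne c$ form a finite union of curves of $\mathcal E$, also closed. By Lemma 15 the second set is empty, so $z=c$ on $E$.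

**Step 2: $\zeta=z-c$ lies in $M$.** By Step 1, $v(\zeta)>0$ for all $v\in S$. Write down a monic equation of $\zeta$ over $A=k+M$. Since $\zeta\in\mathcal O_S$ and $M$ is an ideal of $\mathcal O_S$, the $M$-parts of the coefficients contribute an element of $M$. Thus $\zeta^lq(\zeta)\in M$ for some $l\ge0$ and a polynomial $q$ over $k$ with $q(0)\ne0$. Here $v(q(\zeta))=0$ for all $v\in S$, so $q(\zeta)$ is a unit of $\mathcal O_S$ and $\zeta^l\in M$. As $1\notin M$, $l\ge1$, and $\zeta\in M$ because $M$ is radical. Hence $z=c+\zeta\in A$. $\square$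

This completes the proof of Theorem 1.

## 11. One variable: splitting a transition matrix over $A\langle X\rangle$

*Proof of Theorem 2.* Let $M$ be the maximal ideal of $A$, $0\ne a\in M$, $\kappa=A/M$, $K=\operatorname{Frac}A$. Since $\dim A=1$, $M=\sqrt{aA}$ and $A[1/a]=K$. Let $P\in\mathcal P(A[X])$ have rank $r\ge1$, and let $\mathcal R=A\langle X\rangle$. By F6 it is enough to show that $P\otimes\mathcal R$ is free: then $P$ is extended from $A$, hence free.

**Step 1: cover $\operatorname{Spec}\mathcal R$ by two open sets on which $P$ is free.** The ring $\mathcal R_a$ is a localization of $K[X]$, hence a PID, so $P\otimes\mathcal R_a$ is free. Next, $\mathcal R/a\mathcal R=(A/a)\langle X\rangle$. The ideal that $M$ generates in it is nil, and the quotient by it is $\kappa\langle X\rangle=\kappa(X)$, a field. So $\mathcal R/a\mathcal R$ is quasi-local. In $\mathcal R_{1+a\mathcal R}$ the element $a$ lies in the Jacobson radical, and the quotient by $a$ is $\mathcal R/a\mathcal R$; so $\mathcal R_{1+a\mathcal R}$ is quasi-local, and $P$ becomes free over it.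 As $P$ is finitely presented, $P\otimes\mathcal R_t$ is free for some $t\in1+a\mathcal R$. We have $t\ne0$, since $a$ is not a unit in $\mathcal R$, and $a\mathcal R+t\mathcal R=\mathcal R$. All the rings $\mathcal R_a,\mathcal R_t,\mathcal R_{at}$ lie in $K(X)$.

Let $\epsilon_t$, $\epsilon_a$ be bases of $P\otimes\mathcal R_t$, $P\otimes\mathcal R_a$, written as rows, and $\epsilon_a=\epsilon_t\gamma$ with $\gamma\in GL_r(\mathcal R_{at})$. If $\gamma=\gamma_t\gamma_a$ with $\gamma_t\in GL_r(\mathcal R_t)$, $\gamma_a\in GL_r(\mathcal R_a)$, then $\epsilon_t\gamma_t=\epsilon_a\gamma_a^{-1}$ is a common basis. Since $P\otimes\mathcal R$ consists of the pairs in $P\otimes\mathcal R_t$ and $P\otimes\mathcal R_a$ that agree over $\mathcal R_{at}$, it is then free. So we must split $\gamma$.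

**Step 2: reduce to determinant one.** This is where $(2,3)$-closedness enters. By F1, $\operatorname{Pic}A[X]=\operatorname{Pic}A=0$, so $\wedge^rP$ is free; let $\eta$ generate $\wedge^r(P\otimes\mathcal R)$. The wedge of the basis $\epsilon_t$ is $\eta$ times a unit of $\mathcal R_t$, and similarly for $\epsilon_a$. Dividing the first vector of each basis by this unit, we get both wedges equal to $\eta$, so $\gamma\in SL_r(\mathcal R_{at})$.

**Step 3: $SL_r(\mathcal R_{at})$ is generated by elementary matrices.** We show that $\mathcal R_{at}$ is Euclidean. It is $\Sigma^{-1}K[X]$ for a multiplicative set $\Sigma$. Each nonzero element is a unit times a polynomial $b$ with no prime factor dividing an element of $\Sigma$, and $b$ is unique up to $K^*$; use $\deg b$ as the size. Given $c/w$ with $c\in K[X]$, $w\in\Sigma$, the polynomial $w$ is invertible modulo $b$, so $c=wc'+bq'$ with $c'=0$ or $\deg c'<\deg b$. Then $c/w=c'+bq'/w$, and the size of $c'\ne0$ is at most $\deg c'<\deg b$. So division by $b$, and hence by any unit multiple of $b$, is possible. Therefore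 $SL_r(\mathcal R_{at})=E_r(\mathcal R_{at})$, and $\gamma=\prod_lE_{i_lj_l}(c_l)$. Put
$$\gamma(Y)=\prod_lE_{i_lj_l}(c_lY),\qquad\gamma(0)=I,\quad\gamma(1)=\gamma .$$

**Step 4: split $\gamma(Y)$.** The matrix $\gamma((\lambda+\nu)Y)\gamma(\lambda Y)^{-1}$ is $I$ at $\nu=0$, so it equals $I+\nu H(\lambda,\nu,Y)$ with $H$ over $\mathcal R_{at}[\lambda,\nu,Y]$; its inverse has the same form. For $N$ large, the substitution $\nu=t^N\mu$ clears the $t$-denominators of the matrix and of its inverse, and gives a matrix in $GL_r(\mathcal R_a[\lambda,\mu,Y])$. Likewise $\nu=a^N\mu$ gives a matrix in $GL_r(\mathcal R_t[\lambda,\mu,Y])$. Since $a^N$ and $t^N$ generate the unit ideal of $\mathcal R$, there is $c\in t^N\mathcal R$ with $1-c\in a^N\mathcal R$. Then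
$$\gamma(Y)=\Bigl[\gamma\bigl((c+(1-c))Y\bigr)\,\gamma(cY)^{-1}\Bigr]\cdot\gamma(cY)\in GL_r(\mathcal R_t[Y])\cdot GL_r(\mathcal R_a[Y]):$$
for the first factor take $\lambda=c$, $\nu=1-c\in a^N\mathcal R$; for the second take $\lambda=0$, $\nu=c\in t^N\mathcal R$. Setting $Y=1$ splits $\gamma$. So $P\otimes A\langle X\rangle$ is free, and F6 finishes the proof. $\square$

## 12. More variables when $\operatorname{ht}M[X_1,\dots,X_n]=1$

*Proof of Theorem 3.* **Step 1: the height hypothesis when $\dim A[X_1,\dots,X_n]=n+1$.** Above $M[X_1,\dots,X_n]$ there is the chain of $n$ further primes $M[X_1,\dots,X_n]+(X_1,\dots,X_i)$, $1\le i\le n$. So $\operatorname{ht}M[X_1,\dots,X_n]+n\le\dim A[X_1,\dots,X_n]$. If the dimension is $n+1$, the height is at most one, and it is at least one because $M[X_1,\dots,X_n]\ne0$. For Noetherian $A$ of dimension one the dimension is $n+1$.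

**Step 2: the height hypothesis when the integral closure $\bar A$ is Prüfer.** Let $Q\subsetneq M[\underline X]$ be prime; we show $Q=0$. The prime $Q\cap A$ is $0$ or $M$, and it is not $M$ since $Q\not\supseteq M[\underline X]$; so $Q\cap A=0$. As $\bar A[\underline X]$ is integral over $A[\underline X]$, there are primes $Q'\subset N'$ of $\bar A[\underline X]$ lying over $Q\subset M[\underline X]$. Put $\mathfrak n=N'\cap\bar A$, which lies over $M$. Then $\mathfrak n[\underline X]\subseteq N'$ both lie over $M[\underline X]$, so they are equal. Also $Q'\cap\bar A=0$, since $Q'\cap A=0$ and $\bar A$ is an integral extension domain of $A$.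

Suppose $Q'\ne0$. Let $V=\bar A_{\mathfrak n}$, a valuation ring. The prime $Q'V[\underline X]$ is contained in $\mathfrak nV[\underline X]$ and meets $V$ only in $0$: a nonzero element of $V$ in it would, after multiplication by a denominator, give a nonzero element of $Q'\cap\bar A$. Take $0\ne h\in Q'V[\underline X]$ and write $h=dh'$, where $d\in V$ is a coefficient of $h$ of minimal value, so $h'$ has a unit coefficient. As $d\notin Q'V[\underline X]$, $h'\in Q'V[\underline X]\subseteq\mathfrak nV[\underline X]$, a contradiction. So $Q'=0$ and $Q=0$.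

**Step 3: the class of rings is stable under $A\mapsto A(X)$.** The induction below needs this. Let $\mathcal C$ be the class of rings satisfying the hypotheses of Theorem 3. For $A\in\mathcal C$ let $A(X)=A[X]_{M[X]}$, a quasi-local domain; we claim $A(X)\in\mathcal C$. Its dimension is $\operatorname{ht}M[X]=1$. Its polynomial ring in $X_1,\dots,X_n$ is a localization of $A[X,X_1,\dots,X_n]$, so the required heights are $\operatorname{ht}M[X,X_1,\dots,X_n]=1$. By F1 for $A$, the maps $\operatorname{Pic}A\to\operatorname{Pic}A[X]$ and $\operatorname{Pic}A\to\operatorname{Pic}A[X,Y_1,\dots,Y_m]$ are isomorphisms for all $m$; hence so is $\operatorname{Pic}A[X]\to\operatorname{Pic}A[X,Y_1,\dots,Y_m]$, and $A[X]$ is $(2,3)$-closed, again by F1. Finally, let $z\in K(X)$ with $z^2=p/u$, $z^3=q/u$, where $p,q\in A[X]$ and $u\in A[X]\setminus M[X]$. Then $(uz)^2=up$ and $(uz)^3=u^2q$ lie in $A[X]$, so $uz\in A[X]$ and $z\in A(X)$.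

**Step 4: induction on $n$.** We show that for all $A\in\mathcal C$ every $P\in\mathcal P(A[X_1,\dots,X_n])$ is free. The case $n=0$ is clear and $n=1$ is Theorem 2. Let $n\ge2$, $\mathcal R=A\langle X_n\rangle$, and $P'=P\otimes\mathcal R[X_1,\dots,X_{n-1}]$.

First, $P'$ is locally free in the sense of F5. A prime of $\mathcal R$ containing a nonzero $a\in M$ meets $A$ in $M$, so it contains $M\mathcal R$. The ideal $M\mathcal R$ is maximal, with quotient $\kappa\langle X_n\rangle=\kappa(X_n)$ where $\kappa=A/M$, and $\mathcal R_{M\mathcal R}=A(X_n)$. By Step 3 and the induction hypothesis for $A(X_n)$ in $n-1$ variables, $P'$ is free over $A(X_n)[X_1,\dots,X_{n-1}]$. Any other maximal ideal $\mathfrak n$ of $\mathcal R$ meets $A$ in $0$, so $\mathcal R_{\mathfrak n}$ is a localization of $K[X_n]$ at a prime, i.e. a field or a discrete valuation ring, and $P'$ is free over $\mathcal R_{\mathfrak n}[X_1,\dots,X_{n-1}]$ by F4.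

Next, $P'$ is free. By F5 it is extended from $\mathcal R$, namely from $P'/(X_1,\dots,X_{n-1})P'=(P/(X_1,\dots,X_{n-1})P)\otimes_{A[X_n]}\mathcal R$. This module is free, because $P/(X_1,\dots,X_{n-1})P\in\mathcal P(A[X_n])$ is free by Theorem 2.

Finally, descend to $P$. Put $A'=A[X_1,\dots,X_{n-1}]$. Since $\mathcal R[X_1,\dots,X_{n-1}]\subset A'\langle X_n\rangle$, $P\otimes A'\langle X_n\rangle$ is free. By F6, $P$ is extended from a module in $\mathcal P(A')$, namely $P/X_nP$, and this is free by induction. So $P$ is free. $\square$
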